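# Subspace intersection graphs: counting the ways a flat can miss $N$ others

## Lines: three dimensions are enough

An **$e$-dimensional affine subspace** of $\mathbb R^d$, or *$e$-flat* for short, is a set
$$\{v_0+a_1v_1+\dots+a_ev_e : a_1,\dots,a_e\in\mathbb R\}$$
with $v_0,\dots,v_e\in\mathbb R^d$ fixed and $v_1,\dots,v_e$ linearly independent. The span of $v_1,\dots,v_e$ is its *direction space*.

**Definition.** Let $d,e$ be positive integers. A finite graph $G$ is a **$(d,e)$-subspace intersection graph**, or **$(d,e)$-SI graph**, if there are a set $R$ of $e$-flats of $\mathbb R^d$ and a one-to-one correspondence between the vertices of $G$ and the members of $R$ such that two vertices are adjacent if and only if their flats intersect. We write $\mathcal S(d,e)$ for the class of $(d,e)$-SI graphs, and always assume $d\ge e$.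

Note that different vertices get different flats.

For example, two parallel lines and a transversal in the plane represent the path on three vertices. The graph consisting of one edge and one isolated vertex is not in $\mathcal S(2,1)$: in the plane, the isolated line would have to be parallel to both of the others, so those two would be parallel and distinct, hence disjoint. In $\mathbb R^3$ the graph is easy to represent: take two lines that meet, and a third line in a parallel plane. So $\mathcal S(2,1)\ne\mathcal S(3,1)$. Does a fourth dimension allow still more graphs of lines?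

**Proposition 1.** $\mathcal S(d,1)=\mathcal S(3,1)$ for all $d\ge3$.

*Proof.* The inclusion $\mathcal S(3,1)\subseteq\mathcal S(d,1)$ holds because $\mathbb R^3\subseteq\mathbb R^d$. For the other inclusion it is enough to show $\mathcal S(d,1)\subseteq\mathcal S(d-1,1)$ for $d\ge4$. We project along a well-chosen direction.

Let a finite set of lines in $\mathbb R^d$ be given. For two different lines $L=p+\mathbb Rv$ and $L'=p'+\mathbb Rv'$ in it, put $E(L,L')=\operatorname{span}(v,v',p-p')$. This has dimension at most $3<d$. The direction spaces $\mathbb Rv$ of the single lines are also proper subspaces. A finite union of proper linear subspaces does not fill $\mathbb R^d$: any $d$ of the vectors $(1,s,\dots,s^{d-1})$ with distinct $s\in\mathbb R$ are linearly independent (Vandermonde), so each proper subspace contains at most $d-1$ of these infinitely many vectors. Hence there is a vector $u$ outside all the spaces $E(L,L')$ and all the direction spaces. Let $\pi:\mathbb R^d\to\mathbb R^d/\mathbb Ru\cong\mathbb R^{d-1}$ be the quotient map.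

Each $\pi(L)$ is a line, since $u\notin\mathbb Rv$. Now let $L\ne L'$, and let $x\in L$, $x'\in L'$ satisfy $\pi(x)=\pi(x')$, that is, $x-x'=su$ for some $s\in\mathbb R$. Since $x-x'\in E(L,L')$ and $u\notin E(L,L')$, we get $s=0$ and $x=x'$. So if the images meet, the lines already met; the converse is clear. Finally, if $\pi(L)=\pi(L')$, then every $x\in L$ has a partner $x'\in L'$ with the same image, so $x=x'\in L'$. Thus $L\subseteq L'$, and $L=L'$, a contradiction. So the images are distinct lines in $\mathbb R^{d-1}$ with the same intersection pattern. $\square$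

## What projection gives for $e$-flats, and where it stops

For $e$-flats $A,A'$ with base points $p,p'$, the space $E(A,A')$ is spanned by the two direction spaces and $p-p'$. Its dimension is at most $2e+1$. The proof above used only that $E(L,L')$ and the direction spaces are proper subspaces, so it applies word for word as long as $d\ge2e+2$. This gives the following fact, which our source lists as a known result.

**Fact 2.** $\mathcal S(d,e)=\mathcal S(2e+1,e)$ for all $d\ge2e+1$.

At the other end, $\mathcal S(e+1,e)$ is the case of hyperplanes. Two distinct hyperplanes are disjoint if and only if they are parallel, and parallelism is an equivalence relation. So non-adjacency is an equivalence relation on the vertices, which means that the graph is complete multipartite. Conversely, in $\mathbb R^d$ with $d\ge2$ there are infinitely many directions of hyperplanes and infinitely many hyperplanes in each direction, so every complete multipartite graph occurs.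

For $e=1$ nothing further happens beyond dimension $3=e+2=2e+1$. The question is which of these two expressions is the right one in general. The poster "Classification of Subspace Intersection Graphs" (http://www.willamette.edu/~jlaison/subspace_intersection_poster010507.pdf) contains the following conjecture.

**Conjecture.** A graph is a $(d,e)$-SI graph if and only if it is an $(e+2,e)$-SI graph, for all $d\ge e+2$.

The first open case for our projection is $e=2$: can planes in $\mathbb R^5$ be moved to $\mathbb R^4$? Projection fails here, as the following ten planes show. Let $\epsilon_1,\dots,\epsilon_5$ be the standard basis of $\mathbb R^5$, with indices modulo $5$, and put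
$$A_j=\operatorname{span}(\epsilon_{j+1},\epsilon_{j+2}),\qquad A_j'=\epsilon_j+\operatorname{span}(\epsilon_{j+3},\epsilon_{j+4}).$$
The differences $x-x'$ with $x\in A_j$, $x'\in A_j'$ are exactly the vectors $z$ with $z_j=-1$. In particular $A_j\cap A_j'=\emptyset$. Projection along $u$ makes this pair meet if and only if some multiple of $u$ has $j$-th coordinate $-1$, that is, if and only if $u_j\ne0$. To keep all five pairs disjoint we would need $u=0$.

This defeats one method and proves nothing about $\mathcal S(4,2)$: the same graph might have a representation in $\mathbb R^4$ that has nothing to do with the given one. To show that a graph is *not* in a class, we need a quantity that every representation must respect. With one we shall prove the following. The conjecture is false, and it fails as badly as Fact 2 permits.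

**Theorem 3.** For every integer $c\ge1$ there is a finite graph $\Gamma_c$ that is a $(2c+1,c)$-SI graph but is not an $(e+c,e)$-SI graph for any $e\ge1$.

**Theorem 4.** If $e=1$, then $\mathcal S(d,1)=\mathcal S(3,1)$ for all $d\ge3$. If $e\ge2$, then $\mathcal S(e+2,e)\subsetneq\mathcal S(d,e)$ for every $d\ge e+3$. So the conjecture is true exactly for $e=1$.

**Theorem 5.** For every $e\ge1$,
$$\mathcal S(e,e)\subsetneq\mathcal S(e+1,e)\subsetneq\cdots\subsetneq\mathcal S(2e,e)\subsetneq\mathcal S(2e+1,e)=\mathcal S(2e+2,e)=\cdots.$$
So for $e\le d<d'$: $\mathcal S(d,e)=\mathcal S(d',e)$ if and only if $d\ge2e+1$. In particular the bound $2e+1$ in Fact 2 is optimal for every $e$.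

**Corollary 6.** For $d\ge e\ge1$ and $d'\ge e'\ge1$: if $\mathcal S(d,e)\subseteq\mathcal S(d',e')$, then $\min(d-e,e+1)\le\min(d'-e',e'+1)$.

Two inclusions will be used throughout.

(a) $\mathcal S(d,e)\subseteq\mathcal S(d+1,e)$, because $\mathbb R^d\subseteq\mathbb R^{d+1}$.

(b) $\mathcal S(d,e)\subseteq\mathcal S(d+k,e+k)$ for $k\ge0$: replace each flat $A$ by $A\times\mathbb R^k$.

In both cases distinct flats stay distinct, and two flats meet after the operation if and only if they met before. Inclusion (b) keeps the codimension $d-e$ fixed, and this is why Theorem 3 is phrased by codimension: the graph $\Gamma_c$ lives in codimension $c+1$ and in no representation of codimension $c$, whatever the dimension of the flats.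

## Miss sets, and the count for hyperplanes

**Definition.** Given $e$-flats $A_1,\dots,A_N$ in $\mathbb R^d$, the **miss set** of a further $e$-flat $B$ is
$$S(B)=\{i\in[N]: A_i\cap B=\emptyset\},\qquad [N]=\{1,\dots,N\}.$$

For example, let $A_1,A_2$ be the two coordinate axes in $\mathbb R^2$. As $B$ runs over all lines, $S(B)$ is $\{1\}$ (a horizontal line other than $A_1$), $\{2\}$ (a vertical line other than $A_2$) or $\emptyset$. The set $\{1,2\}$ does not occur.

Miss sets can be read off the graph: if a graph has vertices $a_1,\dots,a_N$ and $b$, then in every representation the miss set of the flat of $b$ is the set of $i$ for which $b$ is not adjacent to $a_i$. So a graph with vertices $a_1,\dots,a_N$ and many further vertices $b$ with different neighborhoods in $\{a_1,\dots,a_N\}$ forces many miss sets in every representation. We therefore ask how many different miss sets a family of $N$ flats can have.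

For hyperplanes (codimension $1$) this can be done by hand. If $B$ is not one of the $A_i$, then $S(B)$ is the set of all $i$ with $A_i$ parallel to $B$, so it is either empty or one of the at most $N$ parallelism classes of the family. If $B=A_i$, then $S(B)$ is the class of $i$ without $i$; this gives at most $N$ further sets. Altogether there are at most $2N+1$ miss sets, *in every dimension*. This independence of the dimension is what we want in codimension $c$.

## A family of $c$-flats in $\mathbb R^{2c+1}$ with a prescribed set of hits

We now build, in codimension $c+1$, a family with many miss sets. Put $m=c+1$ and write $\mathbb R^{2c+1}=\mathbb R^{m-1}\times\mathbb R^m\ni(x,y)$. For the flat $B$ we take the graph of an affine map $x\mapsto Mx+b$, with $M$ an $m\times(m-1)$ matrix and $b\in\mathbb R^m$. It has dimension $m-1=c$ and it involves $m(m-1)+m=m^2$ free numbers. For $A_i$ we take a hyperplane $\{y:w_i\cdot y=h_i\}$ inside the fiber $\{x_i\}\times\mathbb R^m$. The only point of $B$ in that fiber is $(x_i,Mx_i+b)$. So "$B$ meets $A_i$" is the single equation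
$$w_i\cdot(Mx_i+b)=h_i,$$
which is affine-linear in the $m^2$ unknown entries of $M$ and $b$. We want to solve any $m^2$ of these $N$ equations at once while violating all the others. If we can arrange that the coefficients of the $m^2$ unknowns in the $i$-th equation are the powers $1,t_i,t_i^2,\dots,t_i^{m^2-1}$ and that $h_i=t_i^{m^2}$, then the $i$-th equation says that a monic polynomial of degree $m^2$ vanishes at $t_i$, and we may prescribe its roots. Writing exponents in base $m$ arranges this.

First the case $c=1$, lines in $\mathbb R^3$, so $m=2$ and $m^2=4$. Take $t\in\{-2,-1,0,1,2\}$ and the five lines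
$$A_t=\{(x,y_1,y_2):x=t,\ y_1+t^2y_2=t^4\}.$$
For a line $B=\{(x,\ \alpha+\beta x,\ \gamma+\delta x)\}$, meeting $A_t$ means $\alpha+\beta t+\gamma t^2+\delta t^3=t^4$. To meet $A_{\pm1},A_{\pm2}$ and miss $A_0$, use $(t^2-1)(t^2-4)=t^4-(-4+5t^2)$, so $B=\{(x,-4,5)\}$. Check: $-4+5=1$ for $t=\pm1$ and $-4+4\cdot5=16$ for $t=\pm2$, but $-4\ne0$ for $t=0$. To meet all but $A_{-2}$, use $t(t^2-1)(t-2)=t^4-(-2t+t^2+2t^3)$, so $B=\{(x,-2x,1+2x)\}$. At $t=-2$ this gives $y_1+4y_2=4+4(-3)=-8\ne16$, as desired.

These lines already show that lines in $\mathbb R^3$ do more than hyperplanes: the $A_t$ are pairwise disjoint, so in a complete multipartite graph, where non-adjacency is transitive, a vertex not adjacent to one of them is adjacent to none of them. But $\{(x,-4,5)\}$ misses one of the $A_t$ and meets the other four.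

**Lemma 7.** Let $c\ge1$, $m=c+1$, $D=m^2$ and $N\ge D$. There are pairwise distinct $c$-flats $A_i$ ($i\in[N]$) and $B_J$ ($J$ a $D$-element subset of $[N]$) in $\mathbb R^{2c+1}$ such that
$$A_i\cap B_J\ne\emptyset\iff i\in J.\tag{1}$$

*Proof.*

**Step 1: the flats $A_i$.** Fix distinct reals $t_1,\dots,t_N$ and put
$$x_i=(t_i,t_i^2,\dots,t_i^{m-1}),\qquad w_i=(1,t_i^m,t_i^{2m},\dots,t_i^{(m-1)m}),\qquad A_i=\{x_i\}\times\{y\in\mathbb R^m:w_i\cdot y=t_i^D\}.$$
Since the first entry of $w_i$ is $1$, we have $w_i\ne0$, so $A_i$ is an affine subspace of dimension $m-1=c$.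

**Step 2: the flats $B_J$.** These encode the polynomial with root set $\{t_i:i\in J\}$. Let $f_J(t)=\prod_{i\in J}(t-t_i)$, monic of degree $D=m^2$. Every exponent in $\{0,\dots,m^2-1\}$ is uniquely of the form $pm+q$ with $0\le p,q\le m-1$, so there are unique reals $X_{pq}$ with
$$f_J(t)=t^D-\sum_{p=0}^{m-1}\sum_{q=0}^{m-1}X_{pq}\,t^{pm+q}.$$
Let $M$ be the $m\times(m-1)$ matrix $(X_{pq})$ with $0\le p\le m-1$, $1\le q\le m-1$, let $b=(X_{p0})_{0\le p\le m-1}\in\mathbb R^m$, and put
$$B_J=\{(x,Mx+b):x\in\mathbb R^{m-1}\}.$$
This is an affine subspace of dimension $m-1=c$.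

**Step 3: the intersections.** The only point of $B_J$ with first component $x_i$ is $(x_i,Mx_i+b)$. So $A_i\cap B_J\ne\emptyset$ if and only if $w_i\cdot(Mx_i+b)=t_i^D$. Now
$$w_i\cdot(Mx_i+b)=\sum_{p=0}^{m-1}t_i^{pm}\Big(X_{p0}+\sum_{q=1}^{m-1}X_{pq}t_i^q\Big)=t_i^D-f_J(t_i).$$
So the flats meet if and only if $f_J(t_i)=0$. Since the $t$'s are distinct, this holds if and only if $i\in J$, which is (1).

**Step 4: distinctness.** This is needed because vertices correspond to distinct flats. The $A_i$ have different $x_i$, because $m\ge2$ and so $t_i$ is an entry of $x_i$. The $B_J$ are distinguished by (1). Finally, $A_i$ projects to a single point of $\mathbb R^{m-1}$, while $B_J$ projects onto $\mathbb R^{m-1}$, which has positive dimension. $\square$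

Let $\Gamma_{c,N}$ be the intersection graph of all these flats $A_i$ and $B_J$. By construction it is a $(2c+1,c)$-SI graph. It forces $\binom N{(c+1)^2}$ different miss sets, a polynomial in $N$ of degree $(c+1)^2=c^2+2c+1$. To prove Theorem 3 we need an upper bound on the number of miss sets in codimension $c$ with a smaller exponent of $N$.

## Disjointness as linear algebra

Let $V$ be the vector space of affine functions $\mathbb R^d\to\mathbb R$. It has dimension $d+1$, with basis the constant function $\mathbf 1$ and the coordinate functions $\xi_1,\dots,\xi_d$. For an $e$-flat $A$ let $U_A\subseteq V$ be the subspace of functions vanishing on $A$. The restriction map from $V$ to the affine functions on $A$ is onto, and its target has dimension $e+1$. So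
$$\dim U_A=(d+1)-(e+1)=d-e=c.$$
The common zero set of $U_A$ is $A$. For example, the vertical axis in $\mathbb R^3$ has $U_A=\operatorname{span}(\xi_1,\xi_2)$.

**Lemma 8.** For $e$-flats $A,B$ in $\mathbb R^d$,
$$A\cap B=\emptyset\iff\mathbf 1\in U_A+U_B\iff(\mathbf 1+U_A)\cap U_B\ne\emptyset.\tag{2}$$

*Proof.* First we show that a linear subspace $U\subseteq V$ has a common zero if and only if $\mathbf 1\notin U$. If $\mathbf 1\in U$, there is no common zero. If $\mathbf 1\notin U$, choose a linear functional $\varphi$ on $V$ with $\varphi|_U=0$ and $\varphi(\mathbf 1)=1$. For $f=a_0\mathbf 1+\sum_ja_j\xi_j$ we get $\varphi(f)=a_0+\sum_ja_j\varphi(\xi_j)$. So $\varphi$ is evaluation at the point $(\varphi(\xi_1),\dots,\varphi(\xi_d))$, and this point is a common zero of $U$.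

Now $A\cap B$ is the common zero set of $U_A+U_B$, which gives the first equivalence. For the second, $\mathbf 1=f+g$ with $f\in U_A$, $g\in U_B$ says that $g=\mathbf 1-f\in(\mathbf 1+U_A)\cap U_B$, and $-f$ runs over $U_A$ when $f$ does. $\square$

The set $(\mathbf 1+U_A)\cap U_B$ has a plain meaning: it consists of the affine functions that are identically $1$ on $A$ and identically $0$ on $B$. Lemma 8 says that disjoint flats are always separated by such a function. We call it a **witness** for $A\cap B=\emptyset$. For example, let $A$ be the vertical axis in $\mathbb R^3$ and $B=\{\xi_1=1,\ \xi_3=0\}$. Then $U_B=\operatorname{span}(\xi_1-\mathbf 1,\xi_3)$. Comparing coefficients in $\mathbf 1+a\xi_1+b\xi_2=\alpha(\xi_1-\mathbf 1)+\beta\xi_3$ gives $\alpha=a=-1$ and $b=\beta=0$, so the only witness is $\mathbf 1-\xi_1$.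

## Zero patterns of polynomials

Miss sets will be described by which of certain polynomials vanish. The following lemma, with its proof, counts such patterns. It is due to Rónyai, Babai and Ganapathy (J. AMS 14 (2001)).

**Lemma 9 (zero patterns).** Let $g_1,\dots,g_s$ be real polynomials in $r$ variables, the sum of the degrees of the nonzero ones being at most $\Delta$. Then the number of distinct sets $\operatorname{supp}(z)=\{j:g_j(z)\ne0\}$, $z\in\mathbb R^r$, is at most $\binom{\Delta+r}r\le(\Delta+1)^r$.

For example, with $r=1$, $g_1=z$, $g_2=z-1$, the sets that occur are $\{1,2\},\{2\},\{1\}$; these are $3=\binom{2+1}1$ sets.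

*Proof.* For each set $\sigma$ that occurs choose $z_\sigma$ with $\operatorname{supp}(z_\sigma)=\sigma$, and let $h_\sigma=\prod_{j\in\sigma}g_j$ (so $h_\emptyset=1$). All $g_j$ with $j\in\sigma$ are nonzero polynomials, so $\deg h_\sigma\le\Delta$. Moreover $h_\sigma(z_\tau)\ne0$ if and only if $g_j(z_\tau)\neq 0$ for all $j\in\sigma$, that is, if and only if $\sigma\subseteq\tau$.

The $h_\sigma$ are linearly independent. Suppose $\sum_\sigma\alpha_\sigma h_\sigma=0$ with not all $\alpha_\sigma$ zero, and let $\tau$ be a set of smallest cardinality with $\alpha_\tau\ne0$. Evaluate at $z_\tau$. A term with $\alpha_\sigma\ne0$ survives only if $\sigma\subseteq\tau$, and since $|\sigma|\ge|\tau|$, only if $\sigma=\tau$. So $\alpha_\tau h_\tau(z_\tau)=0$. But $h_\tau(z_\tau)\ne0$, a contradiction.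

So the number of sets is at most the dimension of the space of polynomials of degree at most $\Delta$ in $r$ variables, which is $\binom{\Delta+r}r=\prod_{j=1}^r\frac{\Delta+j}j\le(\Delta+1)^r$. $\square$

The next lemma turns this into a count of sets of the form that occurs in (2). Fix $e$-flats $A_1,\dots,A_N$ in $\mathbb R^d$ with $N\ge1$ and $d=e+c$, $c\ge1$, and write $U_i=U_{A_i}$.

**Lemma 10.** Let $0\le k\le c$ and $r\ge0$, and let $b_1,\dots,b_k\in V$ depend on $\lambda\in\mathbb R^r$ so that their coefficients are polynomials of degree at most $1$ in $\lambda$. Then, as $\lambda$ varies, the number of distinct sets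
$$\{i\in[N]:\mathbf 1\in U_i+\operatorname{span}(b_1(\lambda),\dots,b_k(\lambda))\}$$
is at most $(11c^2N)^r$.

*Proof.* Fix a basis $u_{i1},\dots,u_{ic}$ of each $U_i$ and work in coordinates with respect to a fixed basis of $V$. Let $T_i(\lambda)$ be the matrix with columns $u_{i1},\dots,u_{ic},b_1(\lambda),\dots,b_k(\lambda)$, and let $T_i'(\lambda)$ be $T_i(\lambda)$ with the additional column $\mathbf 1$. Then
$$\mathbf 1\in U_i+\operatorname{span}(b_1(\lambda),\dots,b_k(\lambda))\iff\operatorname{rank}T_i(\lambda)=\operatorname{rank}T_i'(\lambda).$$

To express ranks by vanishing of polynomials, for $1\le\rho\le c+k$ let $g_{i,\rho}(\lambda)$ be the sum of the squares of all $\rho\times\rho$ minors of $T_i(\lambda)$, and for $1\le\rho\le c+k+1$ let $g'_{i,\rho}(\lambda)$ be the same for $T_i'(\lambda)$. An empty sum is $0$. Over $\mathbb R$ a sum of squares is zero only if every term is, so $g_{i,\rho}(\lambda)\ne0$ if and only if $\operatorname{rank}T_i(\lambda)\ge\rho$, and likewise for $g'_{i,\rho}$ and $T_i'$. Hence the zero pattern of all the polynomials $g_{i,\rho},g'_{i,\rho}$, $i\in[N]$, determines all the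 ranks, and so determines the set in question.

For each $i$ there are $(c+k)+(c+k+1)\le4c+1\le5c$ polynomials. Only the $k$ columns $b_1,\dots,b_k$ depend on $\lambda$, with entries of degree at most $1$, so every minor has degree at most $k$ and every polynomial has degree at most $2k\le2c$. The sum of all degrees is at most $N\cdot5c\cdot2c=10c^2N$. By Lemma 9 there are at most $(10c^2N+1)^r\le(11c^2N)^r$ patterns. $\square$

Neither $d$ nor $e$ appears in the bound. Everything now depends on the number $r$ of parameters that we need in order to describe $B$.

## Coordinates on all flats: enough for $e=2,3$, not for $e=4$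

The first thing to try is to use coordinates for $B$ itself. Every $e$-flat $B$ in $\mathbb R^d$ is a graph over some $e$ of the coordinates: there is an $e$-element set $I\subseteq[d]$ such that $B$ is given by the $c$ equations
$$\xi_j=\beta_j+\sum_{i\in I}\mu_{ji}\xi_i\qquad(j\notin I).$$
So $U_B$ is spanned by the $c$ functions $\xi_j-\beta_j\mathbf 1-\sum_{i\in I}\mu_{ji}\xi_i$, which depend affinely on $c(e+1)$ parameters $\beta_j,\mu_{ji}$. By (2) and Lemma 10 with $k=c$ and $r=c(e+1)$, summed over the choices of $I$, the number of miss sets is at most
$$\binom de(11c^2N)^{c(e+1)}.\tag{3}$$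

Compare this with the graph $\Gamma_{2,N}$, which comes from planes in $\mathbb R^5$ and forces $\binom N9$ miss sets. For planes in $\mathbb R^4$ we have $c=e=2$, and (3) has exponent $6<9$. So for large $N$ the graph $\Gamma_{2,N}$ is in $\mathcal S(5,2)$ and not in $\mathcal S(4,2)$, and the conjecture is already refuted for $e=2$. For $e=3$ the exponent in (3) with $c=2$ is $8<9$, and by (b) we have $\Gamma_{2,N}\in\mathcal S(6,3)$, so $e=3$ is refuted too. For $e=4$ the exponent is $10>9$. Then (3) exceeds $\binom N9$ for large $N$, and we learn nothing.

What goes wrong is visible: as $e$ grows, an $e$-flat of codimension $c$ has more and more parameters, $c(e+1)$ of them, and (3) pays for all of them. For hyperplanes, $c=1$, it gives exponent $e+1$, while the true count is at most $2N+1$. There the miss set is determined by much less than $B$: by one index $i$ with $A_i$ parallel to $B$, together with one real number. In terms of witnesses, if $A_i=\{u_i=0\}$ is parallel to $B$ and different from $B$, then $U_B$ is spanned by a witness $\mathbf 1+\lambda u_i$ with $\lambda\in\mathbb R$. Named from scratch, $B$ costs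 $e+1$ numbers; named by reference to $A_i$, it costs an index and one number.

## Naming a flat by its witnesses

In general codimension, a witness for $A_i\cap B=\emptyset$ lies in $\mathbf 1+U_i$, which is an affine space of dimension only $c$, however large $d$ is. And $B$ has at most $c=\dim U_B$ linearly independent witnesses. The witnesses may fail to span $U_B$, but the part of $U_B$ that they do not span has no influence on the miss set. In the example after Lemma 8, with the vertical axis as the only member of the family, the witnesses span $\operatorname{span}(\mathbf 1-\xi_1)$. We may forget the function $\xi_3$, that is, replace the line $B$ by the whole plane $\{\xi_1=1\}$, without changing what is missed.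

**Proposition 11.** Let $c,e\ge1$, $d=e+c$, and let $A_1,\dots,A_N$ ($N\ge1$) be $e$-dimensional affine subspaces of $\mathbb R^d$. As $B$ ranges over all $e$-dimensional affine subspaces of $\mathbb R^d$, the number of distinct sets $S(B)=\{i\in[N]:A_i\cap B=\emptyset\}$ is at most
$$(c+1)\,(11c^2)^{c^2}\,N^{c^2+c}.$$

*Proof.*

**Step 1: keep only the witnesses.** We replace $U_B$ by a subspace that gives the same miss set. Given $B$, let
$$P=\bigcup_{i=1}^N(\mathbf 1+U_i)\cap U_B,\qquad W=\operatorname{span}P\subseteq U_B,\qquad k=\dim W\le c.$$
We claim that for every $i\in[N]$,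
$$i\in S(B)\iff(\mathbf 1+U_i)\cap W\ne\emptyset\iff\mathbf 1\in U_i+W.\tag{4}$$
If $i\in S(B)$, then by (2) there is an element of $(\mathbf 1+U_i)\cap U_B\subseteq P\subseteq W$, so $(\mathbf 1+U_i)\cap W\ne\emptyset$. Conversely, if $(\mathbf 1+U_i)\cap W\ne\emptyset$, then $(\mathbf 1+U_i)\cap U_B\ne\emptyset$ because $W\subseteq U_B$, and $i\in S(B)$ by (2). The second equivalence holds because $U_i=-U_i$, as in the proof of Lemma 8.

**Step 2: describe $W$ by few data.** Since $P$ spans $W$, it contains a basis $b_1,\dots,b_k$ of $W$. Each $b_s$ lies in $\mathbf 1+U_{i_s}$ for some index $i_s\in[N]$. With the basis $u_{i1},\dots,u_{ic}$ of $U_i$ this says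
$$b_s=\mathbf 1+\sum_{q=1}^c\lambda_{sq}\,u_{i_sq}\qquad(1\le s\le k),\qquad\lambda=(\lambda_{sq})\in\mathbb R^{kc}.\tag{5}$$
So by (4), $S(B)$ is determined by $k\in\{0,\dots,c\}$, the tuple $(i_1,\dots,i_k)\in[N]^k$ and $\lambda\in\mathbb R^{kc}$. (If $P=\emptyset$, then $k=0$, $W=0$ and $S(B)=\emptyset$. This agrees with (4), since $\mathbf 1\notin U_i$.)

**Step 3: count for fixed $k$ and $(i_1,\dots,i_k)$.** We let $\lambda$ be arbitrary in $\mathbb R^{kc}$ and define $b_1,\dots,b_k$ by (5); we do not ask that they be independent or come from some $B$, so we count at least everything needed. Their coefficients have degree at most $1$ in $\lambda$. By Lemma 10 with $r=kc$, at most $(11c^2N)^{kc}$ sets $\{i:\mathbf 1\in U_i+\operatorname{span}(b_1,\dots,b_k)\}$ occur.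

**Step 4: sum.** There are $N^k$ tuples for each $k$, so
$$\#\{S(B)\}\le\sum_{k=0}^cN^k(11c^2N)^{kc}\le(c+1)N^c(11c^2N)^{c^2}=(c+1)(11c^2)^{c^2}N^{c^2+c}.\qquad\square$$

The exponent $c^2+c$ has two sources: $c$ for the choice of the indices $i_1,\dots,i_c$, and $c^2$ for the parameters $\lambda_{sq}$. The bound does not depend on $e$ or $d$. It also shows that for $e\ge6$ no better family could have rescued the comparison of (3) for $c=2$ with $e$-flats in $\mathbb R^{e+3}$ as $N\to\infty$: in codimension $3$ no family of $N$ flats has more than a constant times $N^{12}$ miss sets, while the exponent $2(e+1)$ in (3) is then at least $14$.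

## The graphs $\Gamma_c$: proof of Theorem 3

It remains to compare $\binom N{(c+1)^2}$ with Proposition 11. Choose $N$ with
$$N^{c+1}>(c+1)\,(11c^2)^{c^2}\,(c+1)^{2(c+1)^2}.\tag{6}$$
Then $N^{c+1}>(c+1)^{2(c+1)^2}\ge(c+1)^{2(c+1)}$, so $N\ge(c+1)^2$ and Lemma 7 applies. Let $\Gamma_c=\Gamma_{c,N}$. It is a $(2c+1,c)$-SI graph.

Suppose that $\Gamma_c$ is an $(e+c,e)$-SI graph for some $e\ge1$. Let $\hat A_i,\hat B_J\subseteq\mathbb R^{e+c}$ be $e$-flats representing the vertices $A_i,B_J$. By (1), $\hat A_i$ meets $\hat B_J$ if and only if $i\in J$. So with respect to the family $\hat A_1,\dots,\hat A_N$,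
$$S(\hat B_J)=[N]\setminus J\qquad\text{for every }J\subseteq[N]\text{ with }|J|=(c+1)^2.$$
These sets are different for different $J$. We use $\binom ND\ge(N/D)^D$ for $N\ge D\ge1$, which holds because $\binom ND=\prod_{j=0}^{D-1}\frac{N-j}{D-j}$ and each factor is at least $N/D$. With $D=(c+1)^2=(c^2+c)+(c+1)$, the number of miss sets is at least
$$\binom N{(c+1)^2}\ge\Big(\frac N{(c+1)^2}\Big)^{(c+1)^2}=N^{c^2+c}\cdot\frac{N^{c+1}}{(c+1)^{2(c+1)^2}}>(c+1)(11c^2)^{c^2}N^{c^2+c},$$
where the last step is (6). This contradicts Proposition 11. $\square$

## The full chain for fixed $e$, and comparison across $e$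

**Proof of Theorem 5.** The inclusions hold by (a), and the equalities from $2e+1$ on are Fact 2. For the strictness, let $e\le d\le2e$ and put $c=d-e\in\{0,\dots,e\}$. We show $\mathcal S(d,e)\ne\mathcal S(d+1,e)$.

If $c=0$, then $\mathbb R^e$ is the only $e$-flat of $\mathbb R^e$, so no graph with two vertices is in $\mathcal S(e,e)$. Two parallel hyperplanes in $\mathbb R^{e+1}$ give a two-vertex graph in $\mathcal S(e+1,e)$.

If $1\le c\le e$, then Theorem 3 gives $\Gamma_c\notin\mathcal S(e+c,e)=\mathcal S(d,e)$. On the other hand, (b) with $k=e-c\ge0$ gives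
$$\Gamma_c\in\mathcal S(2c+1,c)\subseteq\mathcal S(e+c+1,e)=\mathcal S(d+1,e).$$

Thus $\mathcal S(d,e)\subsetneq\mathcal S(d+1,e)$ for $e\le d\le2e$. Now let $e\le d<d'$. If $d\ge2e+1$, then $\mathcal S(d,e)=\mathcal S(d',e)$ by Fact 2. If $d\le2e$, then $\mathcal S(d,e)\subsetneq\mathcal S(d+1,e)\subseteq\mathcal S(d',e)$. This is the "if and only if", and it says that $2e+1$ in Fact 2 cannot be lowered. $\square$

**Proof of Theorem 4.** For $e=1$ the claim is Proposition 1. Let $e\ge2$. Then $e+2\le2e$, so Theorem 5 and (a) give
$$\mathcal S(e+2,e)\subsetneq\mathcal S(e+3,e)\subseteq\mathcal S(d,e)\qquad\text{for all }d\ge e+3.$$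
One graph does it for all $e\ge2$: the graph $\Gamma_2$, an intersection graph of planes in $\mathbb R^5$, lies in $\mathcal S(5,2)\subseteq\mathcal S(e+3,e)\subseteq\mathcal S(d,e)$ for all $e\ge2$ and $d\ge e+3$, and by Theorem 3 with $c=2$ it lies in no class $\mathcal S(e+2,e)$. So the conjecture fails for every $e\ge2$ and holds for $e=1$. $\square$

**Proof of Corollary 6.** Put $c'=\min(d'-e',e'+1)$. Then $\mathcal S(d',e')=\mathcal S(e'+c',e')$: if $c'=d'-e'$ there is nothing to show, and otherwise $d'>2e'+1=e'+c'$ and Fact 2 applies. We prove the contrapositive. Suppose $\min(d-e,e+1)\ge c'+1$, that is, $e\ge c'$ and $d-e\ge c'+1$. We look for a graph in $\mathcal S(d,e)$ that is not in $\mathcal S(d',e')$.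

If $c'\ge1$, then (b) with $k=e-c'\ge0$, followed by (a), gives
$$\Gamma_{c'}\in\mathcal S(2c'+1,c')\subseteq\mathcal S(e+c'+1,e)\subseteq\mathcal S(d,e).$$
By Theorem 3, $\Gamma_{c'}\notin\mathcal S(e'+c',e')=\mathcal S(d',e')$.

If $c'=0$, then $\mathcal S(d',e')=\mathcal S(e',e')$ contains no two-vertex graph. But $d\ge e+1$, so two parallel $e$-flats in $\mathbb R^d$ give a two-vertex graph in $\mathcal S(d,e)$.

In both cases $\mathcal S(d,e)\not\subseteq\mathcal S(d',e')$. $\square$
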